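\title{Short exponential sums with inverse squares modulo $n^2$}

\begin{abstract}
For $(m,n)=1$ let $\bar m$ be an inverse of $m$ modulo $n^2$. We prove that the sum of $\exp(2\pi i h\bar m^2/n^2)$ over at most $n$ consecutive integers $m$ is $O\big((h,n)^{1/2}n^{1-\varrho}\big)$ for all $n$ and $h$, with an absolute $\varrho>0$. The length $n$ is the square root of the modulus, the point at which completing the sum gives nothing. The bound implies a conjectured power saving for such sums over $m\equiv a \pmod{4^k}$ in an interval contained in $[M,2M]$, uniformly for $n\le M\le n^2$. The proof shifts the variable by amounts adapted to the factorization of $n$. The main case is that of prime $n$, where the shifts are products of primes and the sum becomes a bilinear form on $\mathbb Z/p^2\times\mathbb Z/p$.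
\end{abstract}

\section{Introduction}

\subsection{The problem}
Write $e(x)=\exp(2\pi i x)$. For integers $m,n$ with $n\ge1$ and $(m,n)=1$, let $\bar m$ be an integer with $m\bar m\equiv1\pmod{n^2}$. For every integer $h$ the number $e(h\bar m^2/n^2)$ does not depend on the choice of $\bar m$. Sums of these numbers over the integers $m$ of an interval are the Fourier coefficients of the set of fractions $\bar m^2/n^2$ modulo $1$, so they measure how evenly these fractions are spread. The following conjecture is posed in \cite{pell}.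

\medskip
\noindent\textbf{Conjecture.}
\emph{There is an absolute constant $\vartheta_0$ with $0<\vartheta_0<1$ such that, for every odd integer $a$ and every integer $k\ge0$,}
\begin{equation}\label{eq:conj}
\sum_{\substack{m\in I,\ (m,n)=1\\ m\equiv a \bmod 4^k}} e\Big(\frac{h\bar m^2}{n^2}\Big)\ll_k (h,n)^{1/2}M^{\vartheta_0}
\end{equation}
\emph{uniformly for integers $h\ne0$, odd integers $n\ge1$, real numbers $M$ with $n\le M\le n^2$, and intervals $I\subset[M,2M]$. The implied constant depends only on $k$.}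
\medskip

The sum has at most $M+1$ terms, so the conjecture asks for a power saving over the trivial bound. If the phases behaved like independent random numbers, the sum would be of size about $M^{1/2}$, and one would guess that the conjecture is true with room to spare. The difficulty is the lower end $M=n$ of the range. To see this, take $n=p$ an odd prime, $p\nmid h$, and consider the complete sums
\[
K(b)=\sum_{m \bmod p^2,\ p\nmid m}e\Big(\frac{h\bar m^2+bm}{p^2}\Big).
\]
Write $m=m_0+px$ with $m_0,x$ modulo $p$. Since $(m_0+px)^{-2}\equiv \bar m_0^2-2px\bar m_0^3\pmod{p^2}$, the sum over $x$ vanishes unless $bm_0^3\equiv2h\pmod p$. This congruence has at most three solutions, so $|K(b)|\le3p$. Completing the sum (Lemma~\ref{lem:complete} below) then bounds the sum of $e(h\bar m^2/p^2)$ over any interval of at most $p^2$ integers by $O(p\log p)$. This saves a power of $M$ when $M\ge p^{1+\eta}$ with $\eta>0$ fixed, but the saving tends to $0$ with $\eta$, and at $M=p$ the bound is worse than trivial. The conjecture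 asks for a uniform saving that includes intervals whose length is the square root of the modulus.

\subsection{Results}
For $n\ge1$, $h\in\mathbb Z$ and a finite set $J$ of consecutive integers put
\[
S(h,n;J)=\sum_{m\in J,\ (m,n)=1}e\Big(\frac{h\bar m^2}{n^2}\Big).
\]
The letter $J$, with or without decorations, always denotes such a set.

\begin{theorem}\label{thm:conj}
The Conjecture holds, and the implied constant in \eqref{eq:conj} may be taken independent of $k$ as well.
\end{theorem}

\begin{theorem}\label{thm:ap}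
There are absolute constants $\varrho>0$ and $C$ with the following property. Let $n\ge1$ (odd or even), $h\in\mathbb Z$, $D\ge1$ with $(D,n)=1$, $a\in\mathbb Z$, let $I$ be a bounded interval, and let $X=\#\{m\in I: m\equiv a \bmod D\}$. Then
\[
\Big|\sum_{\substack{m\in I,\ (m,n)=1\\ m\equiv a \bmod D}}e\Big(\frac{h\bar m^2}{n^2}\Big)\Big|\le C\,(h,n)^{1/2}\Big(1+\frac Xn\Big)n^{1-\varrho}.
\]
\end{theorem}

\begin{theorem}\label{thm:short}
There are absolute constants $\varrho>0$ and $C$ such that $|S(h,n;J)|\le C(h,n)^{1/2}n^{1-\varrho}$ for all $n\ge1$, $h\in\mathbb Z$ and $J$ with $|J|\le n$.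
\end{theorem}

Theorem~\ref{thm:short} implies Theorem~\ref{thm:ap}, which implies Theorem~\ref{thm:conj} with $\vartheta_0=1-\varrho/2$; see Section~\ref{sec:reduction}. We claim no explicit or optimal value of $\vartheta_0$.

\begin{remark}
No $\vartheta_0<3/4$ is admissible in \eqref{eq:conj}. Take $n=p$ an odd prime, $h=M=p^2$, $k=0$, $I=[M,2M]$. All terms equal $1$ and there are $p^2-p\ge M/2$ of them, while $(h,n)^{1/2}=M^{1/4}$.
\end{remark}

\begin{remark}
Some restriction on $M$ is needed on both sides. For $n=1$ all terms equal $1$, so \eqref{eq:conj} fails if $M$ may be arbitrarily large. For the other side let $M$ be an integer, $h=((2M)!)^2$, $n=p$ a prime with $p^2>10h$, $k=0$, $I=[M,2M]$. Then $(h,p)=1$, and $h\bar m^2\equiv h/m^2\pmod{p^2}$ with $0<h/m^2<p^2/10$, so every term has real part greater than $1/2$ and the sum exceeds $M/2$ in modulus.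
\end{remark}

\subsection{The method}
A sum over an interval of length $n$ changes little when the variable is shifted by an amount much smaller than $n$. We average over a family of such shifts, chosen according to the factorization of $n$. If $(h,n)$ is a power of $n$, the trivial bound suffices, and a small factor of $n$ can be removed at small cost (Lemma~\ref{lem:split}). Three kinds of moduli remain.

\begin{itemize}
\item \emph{$n$ has a large powerful part} (Section~\ref{sec:powerful}). There is a divisor $E$ of $n$, much smaller than $n$, that is divisible by every prime factor of $n$. The phase at $m+Et$ is a polynomial in $t$, and Weyl's inequality applies.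
\item \emph{$n$ is squarefree with a divisor $r$ of intermediate size} (Section~\ref{sec:divisor}). Comparing the phases at $m+rt$ and at $m$ lowers the modulus from $n^2$ to $n^2/r$. Its square root is smaller than $n$, so completion succeeds.
\item \emph{$n=p$ is prime} (Section~\ref{sec:prime}). No divisor is available. We shift by products $ab<p$ and write $m+ab\equiv a(\bar am+b)$, which separates $a$ from $b$ in the phase. This is the main case. It needs the equidistribution of sums of the residues $\bar a^2$ modulo $p^2$ for suitable $a<p$, which we derive from Bourgain's multilinear bound, and a count of solutions of a pair of congruences in the variables $b$.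
\end{itemize}

Section~\ref{sec:assembly} puts the three cases together.

\section{Reduction to short intervals, and tools}\label{sec:reduction}

\subsection{From short intervals to the conjecture}

\begin{proof}[Theorem~\ref{thm:short} implies Theorem~\ref{thm:ap}]
A progression with difference prime to $n$ is a dilate of an interval modulo $n^2$, and the dilation can be absorbed into $h$. Write $m=a+Dj$, where $j$ runs over $X$ consecutive integers. Let $\bar D$ be an inverse of $D$ modulo $n^2$ and $a'=a\bar D$. Then $m\equiv D(j+a')\pmod{n^2}$, so $(m,n)=(j+a',n)$, and for $(m,n)=1$ the phase is $h\bar D^2\,\overline{(j+a')}^{\,2}/n^2$ modulo $1$. Also $(h\bar D^2,n)=(h,n)$. Split the range of $j+a'$ into at most $1+X/n$ blocks of at most $n$ consecutive integers and apply Theorem~\ref{thm:short}, with $h\bar D^2$ in place of $h$, to each block.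
\end{proof}

\begin{proof}[Theorem~\ref{thm:ap} implies Theorem~\ref{thm:conj}]
We may decrease $\varrho$ so that $\varrho<1$. Take $D=4^k$, which is prime to $n$ because $n$ is odd. Since $M\ge n\ge1$, we have $X\le M4^{-k}+1\le2M$ and $1+X/n\le3M/n$. Since $n\ge M^{1/2}$, the sum in \eqref{eq:conj} is at most $3C(h,n)^{1/2}Mn^{-\varrho}\le3C(h,n)^{1/2}M^{1-\varrho/2}$.
\end{proof}

The parity of $n$ is used only to make $4^k$ invertible; the parity of $a$ and the condition $h\ne0$ are not used. The rest of the paper proves Theorem~\ref{thm:short}.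

\subsection{Quoted results}
We use four results from the literature.

\begin{theorem}[Bourgain {\cite[Theorem A]{bourgain}}]\label{thm:bourgain}
For $0<\delta<1/4$ and an integer $r\ge2$ there is $\delta'=\delta'(\delta,r)>0$ such that, for every sufficiently large prime $p$ and all $A_1,\dots,A_r\subset\mathbb F_p$ with $|A_i|>p^\delta$ and $\prod_i|A_i|>p^{1+\delta}$,
\[
\Big|\sum_{x_1\in A_1}\cdots\sum_{x_r\in A_r}e(x_1\cdots x_r/p)\Big|<p^{-\delta'}\prod_i|A_i|.
\]
\end{theorem}

\begin{theorem}[Weyl's inequality {\cite[Lemma 2.4]{vaughan}}]\label{thm:weyl}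
Let $f(t)=\alpha t^K+\cdots$ be a real polynomial of degree $K$, and let $|\alpha-c/q|\le q^{-2}$ with $(c,q)=1$. Then
\[
\sum_{1\le t\le T}e(f(t))\ll_{K,\varepsilon}T^{1+\varepsilon}\big(q^{-1}+T^{-1}+qT^{-K}\big)^{2^{1-K}}.
\]
\end{theorem}

\begin{theorem}[Weil's bound]\label{thm:weil}
Let $F\in\mathbb F_p(x)$ be nonconstant, and suppose that all its poles $P$ on $\mathbb P^1(\overline{\mathbb F}_p)$ have order $\operatorname{ord}_P$ prime to $p$. Then
\[
\Big|\sum_{x\in\mathbb P^1(\mathbb F_p),\ x\text{ not a pole}}e(F(x)/p)\Big|\le\Big(\sum_P(\operatorname{ord}_P+1)-2\Big)\sqrt p .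
\]
\end{theorem}

We need only the following consequence: for every odd prime $p$ and $\alpha,\beta\in\mathbb F_p$ with $\alpha\ne0$,
\begin{equation}\label{eq:weil}
\Big|\sum_{x\in\mathbb F_p^\times}e\big((\alpha x^{-3}+\beta x)/p\big)\Big|\le4\sqrt p .
\end{equation}
For $p=3$ the sum has two terms. Let $p\ge5$. If $\beta\ne0$, the poles are $0$ of order $3$ and $\infty$ of order $1$, and the bound is $(4+2-2)\sqrt p$. If $\beta=0$, the only pole is $0$; Theorem~\ref{thm:weil} bounds the sum with the term $x=\infty$ included by $2\sqrt p$, so our sum is at most $2\sqrt p+1$.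

The fourth result is the prime number theorem, in the form that $(Y,2Y]$ contains at least $Y/(2\log Y)$ primes for large $Y$. We also use the divisor bound $d(N)\ll_\varepsilon N^\varepsilon$, where $d(N)$ is the number of divisors of $N$; if $\omega(N)$ is the number of prime factors, then $6^{\omega(N)}\le 8^{\omega(N)}\le d(N)^3$.

\subsection{Elementary tools}
In a phase with denominator $Q$, both $\bar x$ and $x^{-1}$ denote an inverse of $x$ modulo $Q$. If $|f|\le1$ and $y\ge0$ is an integer, then
\begin{equation}\label{eq:shift}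
\Big|\sum_{m\in J}f(m+y)-\sum_{m\in J}f(m)\Big|\le2y,
\end{equation}
because $J+y$ and $J$ differ in at most $2y$ elements. We also use the orthogonality relation: $Q^{-1}\sum_{\theta \bmod Q}e(\theta z/Q)$ equals $1$ if $Q\mid z$ and $0$ otherwise.

\begin{lemma}[Expansion]\label{lem:expand}
Let $Q,K\ge1$, $(m,Q)=1$, and let $y$ be an integer with $Q\mid y^{K+1}$. Then $(m+y,Q)=1$ and
\[
(m+y)^{-2}\equiv\sum_{j=0}^K(-1)^j(j+1)\,\bar m^{\,j+2}y^j\pmod Q .
\]
\end{lemma}

\begin{proof}
Every prime factor of $Q$ divides $y$ and not $m$, so $(m+y,Q)=1$. Induction on $K$ gives the polynomial identity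
\[
(1+z)^2\sum_{j=0}^K(-1)^j(j+1)z^j=1+(-1)^K\big((K+2)z^{K+1}+(K+1)z^{K+2}\big).
\]
Put $z=\bar my$. The right side is $1$ modulo $Q$, and $m+y\equiv m(1+z)$.
\end{proof}

\begin{lemma}[Completion]\label{lem:complete}
If $F:\mathbb Z\to\mathbb C$ has period $Q$ and $|J|\le Q$, then
\[
\Big|\sum_{m\in J}F(m)\Big|\le(2+\log Q)\max_{b}\Big|\sum_{x \bmod Q}F(x)e(bx/Q)\Big| .
\]
\end{lemma}

\begin{proof}
Let $K(b)$ be the sum on the right. By orthogonality, $F(m)=Q^{-1}\sum_{b \bmod Q}K(b)e(-bm/Q)$. Sum over $m\in J$, taking $-Q/2<b\le Q/2$. The geometric sum $\sum_{m\in J}e(-bm/Q)$ is at most $Q$ for $b=0$ and at most $1/|\sin(\pi b/Q)|\le Q/(2|b|)$ otherwise. Finally $1+\sum_{1\le b\le Q/2}1/b\le2+\log Q$.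
\end{proof}

\begin{lemma}[Splitting]\label{lem:split}
Let $n=wN$ with $(w,N)=1$ and $|J|\le n$. Then
\[
|S(h,n;J)|\le w^2\max|S(h',N;J')|,
\]
the maximum being over $h'$ with $(h',N)=(h,N)$ and $J'$ with $|J'|\le N$.
\end{lemma}

\begin{proof}
Let $\bar N$ be an inverse of $N$ modulo $w^2$ and $\bar w$ an inverse of $w$ modulo $N^2$. Then $1/n^2\equiv\bar N^2/w^2+\bar w^2/N^2\pmod1$, so
\[
e(h\bar m^2/n^2)=e(h\bar N^2\bar m^2/w^2)\,e(h\bar w^2\bar m^2/N^2).
\]
Split $J$ into the at most $w^2$ classes $m=r+w^2j$ with $(r,w)=1$. On such a class the first factor is constant. With $r'=r\bar w^2$ we have $m\equiv w^2(j+r')\pmod{N^2}$, so $(m,N)=(j+r',N)$ and the second factor is $e\big(h\bar w^6\,\overline{(j+r')}^{\,2}/N^2\big)$. The variable $j+r'$ runs over at most $\lceil|J|/w^2\rceil\le\lceil N/w\rceil\le N$ consecutive integers, and $(h\bar w^6,N)=(h,N)$.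
\end{proof}

We write $\mathbb E$ for averages over finite sets, with independent uniform variables unless said otherwise, and $\mathbb P$ for the corresponding probabilities. Two facts are used constantly: $|\mathbb E\,Z|^k\le\mathbb E|Z|^k$ for $k\ge1$ (H\"older's inequality), and
\[
|\mathbb E_v\,e(\phi(v))|^{2k}=\mathbb E_{v_1,\dots,v_{2k}}\,e\big(\phi(v_1)+\dots+\phi(v_k)-\phi(v_{k+1})-\dots-\phi(v_{2k})\big).
\]

The last tool bounds a bilinear exponential sum by collision probabilities. Let $G=\mathbb Z/q_1\times\mathbb Z/q_2$, where $q_2=1$ is allowed, and for $\xi=(x,y)$, $g=(g_1,g_2)$ in $G$ put $\langle\xi,g\rangle=xg_1/q_1+yg_2/q_2$ modulo $1$. For a random element $\xi$ of $G$ with independent copies $\xi^{(1)},\xi^{(2)},\dots$ let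
\[
\mathcal C_l(\xi)=\mathbb P\big(\xi^{(1)}+\dots+\xi^{(l)}=\xi^{(l+1)}+\dots+\xi^{(2l)}\big).
\]

\begin{lemma}[Bilinear inequality]\label{lem:bilinear}
Let $\varpi:G\to[0,\infty)$ satisfy $\sum_g\varpi(g)\le1$, let $\xi$ be a random element of $G$, and let $l\ge1$. Then
\[
\Big|\sum_{g\in G}\varpi(g)\,\mathbb E\,e(\langle\xi,g\rangle)\Big|^{2l}\le|G|\cdot\sum_{g\in G}\varpi(g)^2\cdot\mathcal C_l(\xi).
\]
\end{lemma}

\begin{proof}
Let $\Phi(g)=\mathbb E\,e(\langle\xi,g\rangle)$. Write $\varpi|\Phi|=\varpi^{1-1/l}\cdot\varpi^{1/l}\cdot|\Phi|$ and apply H\"older's inequality with reciprocal exponents $1-\frac1l,\frac1{2l},\frac1{2l}$: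
\[
\sum_g\varpi|\Phi|\le\Big(\sum_g\varpi\Big)^{1-\frac1l}\Big(\sum_g\varpi^2\Big)^{\frac1{2l}}\Big(\sum_g|\Phi|^{2l}\Big)^{\frac1{2l}}.
\]
Expanding the power and using orthogonality in each coordinate gives $\sum_g|\Phi(g)|^{2l}=|G|\,\mathcal C_l(\xi)$.
\end{proof}

When $\varpi$ is a probability distribution, $\sum\varpi^2$ is the probability that two independent samples coincide. The lemma gives cancellation exactly when the product of the two collision probabilities is smaller than $1/|G|$.

\section{Moduli with a large powerful part}\label{sec:powerful}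

\subsection{The case $n=p^2$}
The effect of shifting is seen most simply for $n=p^2$, with $p$ an odd prime, $p\nmid h$ and $|J|\le p^2$. The modulus is $p^4$. Shift $m$ by $pt$ with $1\le t\le T=\lfloor p^{9/10}\rfloor$; by \eqref{eq:shift} this costs $O(p^{19/10})$. Lemma~\ref{lem:expand} with $K=3$ gives, for $p\nmid m$,
\[
\frac{h\,\overline{(m+pt)}^{\,2}}{p^4}\equiv\frac{h\bar m^2}{p^4}-\frac{2h\bar m^3}{p^3}\,t+\frac{3h\bar m^4}{p^2}\,t^2-\frac{4h\bar m^5}{p}\,t^3\pmod1 .
\]
The leading coefficient has denominator exactly $p$, whatever $m$ is. Weyl's inequality bounds the average over $t$ by $O\big(T^{\varepsilon}(p^{-1}+T^{-1}+pT^{-3})^{1/4}\big)=O(p^{-9/40+\varepsilon})$. Summing trivially over $m$, we get $S(h,p^2;J)\ll p^{2-9/40+\varepsilon}+p^{19/10}\ll n^{19/20}$.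

Two conditions made this work: the step $E=p$ is divisible by every prime factor of $n$, and the denominator $q$ of the leading coefficient is large but much smaller than $T^K$, where $T$ is slightly below $g=n/E$. The second condition depends on the exponent. For $n=p^3$ and $E=p^2$ the phase is quadratic in $t$, its leading coefficient has denominator $p^6/p^4=p^2$ when $p\nmid3h$, and $T<p$, so $qT^{-2}>1$ and Weyl's inequality gives nothing. For $n=p^3$ one takes $E=p$ instead, and the phase has degree $5$. This is why the exponent $3$ is treated separately below.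

\subsection{The general case}
Write $n=\prod_pp^{\nu_p}$, and let $n_1=\prod_{\nu_p\ge2}p^{\nu_p}$ be the \emph{powerful part} of $n$.

\begin{proposition}\label{prop:powerful}
Let $0<\eta\le1$. If $n_1\ge n^\eta$, $(h,n)<n^{\eta/100}$ and $|J|\le n$, then $|S(h,n;J)|\ll_\eta n^{1-\eta/500}$.
\end{proposition}

\begin{proof}
The hypotheses force $n>1$ and $h\ne0$. Since $n_1\ge n^\eta$, either $\prod_{\nu_p\ge2,\,\nu_p\ne3}p^{\nu_p}\ge n^{\eta/2}$ (case 1) or $\prod_{\nu_p=3}p^3\ge n^{\eta/2}$ (case 2). Put
\[
g=\prod_{\nu_p\ge2,\ \nu_p\ne3}p^{\lfloor\nu_p/2\rfloor},\ \ K=3\quad(\text{case 1}),\qquad g=\prod_{\nu_p=3}p^2,\ \ K=5\quad(\text{case 2}),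
\]
and $E=n/g$, $T=\lfloor gn^{-\eta/100}\rfloor$. For $\nu\ge2$, $\nu\ne3$ we have $\lfloor\nu/2\rfloor\ge\frac25\nu$: this is immediate for even $\nu$, and for $\nu=2\mu+1$ it is equivalent to $\mu\ge2$. Hence $g\ge n^{\eta/5}$ in case 1, and $g\ge n^{\eta/3}\ge n^{\eta/5}$ in case 2. In particular $T\ge\frac12gn^{-\eta/100}$.

We claim that $n^2\mid E^{K+1}$. A prime $p\nmid g$ has exponent $\nu_p$ in $E$, which suffices. A prime $p\mid g$ has exponent $\lceil\nu_p/2\rceil$ in case 1, and $4\lceil\nu_p/2\rceil\ge2\nu_p$; it has exponent $1$ in case 2, and $6=2\nu_p$. So every prime factor of $n$ divides $E$, which gives $(m+Et,n)=1\iff(m,n)=1$, and for such $m$ Lemma~\ref{lem:expand} shows that $h\,\overline{(m+Et)}^{\,2}/n^2$ is congruent modulo $1$ to a polynomial in $t$ of degree $K$ with leading coefficient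
\[
\alpha=-(K+1)\,h\,\bar m^{K+2}E^K/n^2 .
\]
Let $q$ be the denominator of $\alpha$ in lowest terms. We show that
\begin{equation}\label{eq:denominator}
\tfrac16\,g^{1/2}n^{-\eta/100}\le q\le g .
\end{equation}

\emph{Case 1.} Here $E^3/n^2=n/g^3=u/q_0$ with $q_0=\prod_{p\mid g}p^{3\lfloor\nu_p/2\rfloor-\nu_p}$ and $u=\prod_{p\nmid g}p^{\nu_p}$. Put $\mu=\lfloor\nu/2\rfloor$. The exponent $3\mu-\nu$ equals $\mu$ for $\nu=2\mu$, and equals $\mu-1\ge\mu/2$ for $\nu=2\mu+1$, $\mu\ge2$. So $g^{1/2}\le q_0\le g$ and $q_0\mid n$.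

\emph{Case 2.} Here $E^5/n^2=n^3/g^5=u/q_0$ with $q_0=\prod_{\nu_p=3}p=g^{1/2}$ and $u=\prod_{\nu_p\ne3}p^{3\nu_p}$. Again $g^{1/2}\le q_0\le g$ and $q_0\mid n$.

In both cases $u\bar m$ is prime to $q_0$, so $q=q_0/(q_0,(K+1)h)$, and $(q_0,(K+1)h)\le6(n,h)<6n^{\eta/100}$. This proves \eqref{eq:denominator}; it is the only place where the bound on $(h,n)$ is needed. The factor $6$ absorbs the primes $2$ and $3$, so $n$ may be even.

From \eqref{eq:denominator} and $g\ge n^{\eta/5}$,
\[
q^{-1}\ll n^{-0.09\eta},\qquad T^{-1}\ll n^{-0.19\eta},\qquad qT^{-K}\ll g^{1-K}n^{K\eta/100}\le n^{-0.35\eta}.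
\]
Since $2^{1-K}\ge1/16$, $T\le n$ and $0.09/16>0.005$, Theorem~\ref{thm:weyl} with $c/q=\alpha$ and $\varepsilon=\eta/1000$ gives
\[
\frac1T\sum_{t\le T}e\Big(\frac{h\,\overline{(m+Et)}^{\,2}}{n^2}\Big)\ll_\eta n^{-0.004\eta}
\]
uniformly for $(m,n)=1$. By \eqref{eq:shift}, $S(h,n;J)$ differs from the sum of the left side over $m\in J$, $(m,n)=1$, by at most $2ET\le2n^{1-\eta/100}$. The proposition follows.
\end{proof}

\section{Squarefree moduli with a divisor of intermediate size}\label{sec:divisor}

For squarefree $N$ the only divisor of $N$ divisible by all its prime factors is $N$ itself, and shifts by multiples of $N$ are too long. A shift by a multiple of a proper divisor $r$ still helps: the difference of the inverse squares of $m+rt$ and $m$ is divisible by $r$. The Cauchy--Schwarz inequality reduces the problem to such differences, which live modulo $Q=N^2/r$, and completion now loses only $Q^{1/2}=N/r^{1/2}$.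

\begin{proposition}\label{prop:divisor}
Let $0<\kappa\le1/2$. Let $N$ be odd and squarefree with a divisor $r$ such that $N^\kappa\le r\le N^{1-\kappa}$. If $(h,N)=1$ and $|J|\le N$, then $|S(h,N;J)|\ll_\kappa N^{1-\kappa/5}$.
\end{proposition}

\begin{proof}
\emph{Differencing.} Let $T=N/r\ge N^\kappa$, $S=S(h,N;J)$, and let $f(m)=e(h\bar m^2/N^2)$ if $(m,N)=1$ and $f(m)=0$ otherwise. Let $f_J$ be $f$ restricted to $J$ and extended by zero. Then $TS=\sum_{m\in\mathbb Z}\sum_{1\le t\le T}f_J(m+rt)$, and the inner sum vanishes for all but at most $|J|+rT\le2N$ values of $m$. By Cauchy--Schwarz,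
\[
T^2|S|^2\le2N\sum_{t,t'\le T}\ \sum_mf_J(m+rt)\overline{f_J(m+rt')} .
\]
The $T$ terms with $t=t'$ are at most $N$ each. For $t\ne t'$ the inner sum is $C(|t-t'|)$ or its conjugate, where
\[
C(t)=\sum_{m\in J_t}f(m+rt)\overline{f(m)},\qquad J_t=\{m\in J:m+rt\in J\},
\]
and each value of $|t-t'|$ occurs at most $2T$ times. Hence
\begin{equation}\label{eq:vdc}
|S|^2\le\frac{2N^2}T+\frac{4N}T\sum_{1\le t<T}|C(t)| .
\end{equation}

\emph{Completion.} If $(m(m+rt),N)=1$, then modulo $N^2$
\begin{equation}\label{eq:G}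
(m+rt)^{-2}-m^{-2}\equiv-rt\,G(m),\qquad G(m)=(2m+rt)\,m^{-2}(m+rt)^{-2}.
\end{equation}
So the summand of $C(t)$ is $e(-htG(m)/Q)$ with $Q=N^2/r$ when $(m(m+rt),N)=1$, and $0$ otherwise. Since $N\mid Q$, it has period $Q$ in $m$. The set $J_t$ consists of at most $N\le Q$ consecutive integers, so Lemma~\ref{lem:complete} gives $|C(t)|\le(2+\log Q)\max_b|K(b)|$ with
\[
K(b)=\sum_{\substack{m \bmod Q\\ (m(m+rt),N)=1}}e(\phi(m)/Q),\qquad\phi(m)=-htG(m)+bm .
\]
Write $Q=\prod_{p\mid N}p^{\beta_p}$; as $N$ is squarefree, $\beta_p=1$ for $p\mid r$ and $\beta_p=2$ for $p\mid N/r$. If $c_p$ is an inverse of $Q/p^{\beta_p}$ modulo $p^{\beta_p}$, then $1/Q\equiv\sum_pc_p/p^{\beta_p}\pmod1$, and the Chinese remainder theorem gives $K(b)=\prod_{p\mid N}K_p$, where $K_p$ is the sum of $e(c_p\phi(m)/p^{\beta_p})$ over $m$ modulo $p^{\beta_p}$ with $p\nmid m(m+rt)$.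

\emph{Primes $p\mid r$.} Here $m+rt\equiv m$, so $G(m)\equiv2m^{-3}$ and $c_p\phi(m)\equiv-2c_pht\,m^{-3}+c_pbm\pmod p$. If $p\nmid t$, then $p\nmid2c_pht$, and \eqref{eq:weil} gives $|K_p|\le4\sqrt p$. If $p\mid t$, then $|K_p|\le p$. In both cases $|K_p|\le4\sqrt p\,(p,t)$.

\emph{Primes $p\mid N/r$.} Now $r$ is invertible modulo $p^2$, and \eqref{eq:G} gives $\phi(m)\equiv-hr^{-1}\big(m^{-2}-(m+rt)^{-2}\big)+bm\pmod{p^2}$. Write $m=m_0+px$ with $m_0,x$ modulo $p$. Lemma~\ref{lem:expand} with $K=1$, applied to both inverse squares, gives $\phi(m_0+px)\equiv\phi(m_0)+px\,\phi_1(m_0)\pmod{p^2}$, where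
\[
\phi_1(m)=2hr^{-1}\big(m^{-3}-(m+rt)^{-3}\big)+b .
\]
The sum over $x$ vanishes unless $\phi_1(m_0)\equiv0\pmod p$, in which case $m_0$ is a root modulo $p$ of
\[
2hr^{-1}\big((m+rt)^3-m^3\big)+b\,m^3(m+rt)^3 .
\]
This polynomial has degree at most $6$ and constant term $2hr^2t^3$. If $p\nmid t$, the constant term is nonzero modulo $p$ because $p\nmid2hr$, so there are at most $6$ roots and $|K_p|\le6p$. If $p\mid t$, then $|K_p|\le p^2$. In both cases $|K_p|\le6p\,(p,t)$.

\emph{Conclusion.} Multiplying, $|K(b)|\le6^{\omega(N)}r^{1/2}(N/r)(N,t)=6^{\omega(N)}Nr^{-1/2}(N,t)$. Moreover $\sum_{t<T}(N,t)\le\sum_{d\mid N}d\cdot T/d=T\,d(N)$. Inserting this in \eqref{eq:vdc} and using the divisor bound,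
\[
|S|^2\ll_\varepsilon N^2/T+N^{2+\varepsilon}r^{-1/2}\le N^{2-\kappa}+N^{2-\kappa/2+\varepsilon}.
\]
The upper bound on $r$ controls the first term and the lower bound the second. Take $\varepsilon=\kappa/10$.
\end{proof}

\section{Prime moduli}\label{sec:prime}

\begin{proposition}\label{prop:prime}
There are absolute constants $\delta_0\in(0,1/4)$ and $C$ such that $|S(h,p;J)|\le Cp^{1-\delta_0}$ for all odd primes $p$, all $h$ with $p\nmid h$, and all $J$ with $|J|\le p$.
\end{proposition}

\subsection{The bilinear structure}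
Shift $m$ by a product $ab$ much smaller than $p$. Since $m+ab\equiv a(\bar am+b)\pmod{p^2}$, the phase is $h\bar a^2(\bar am+b)^{-2}/p^2$. We would like to make $\bar am$ the outer variable, so that $a$ and $b$ are separated. But $\bar am$ ranges over $p^2$ residues, while for each $a$ only $p$ of them occur; summing over all of them loses a factor $p$. So we write $\bar am\equiv s+p\tau$ with $0\le s,\tau<p$ and make only $s$ the outer variable. The digit $\tau$ is then a function of $a$ and $s$ about which we know nothing. It enters the phase linearly, however, so for fixed $s$ the phase is a pairing on $\mathbb Z/p^2\times\mathbb Z/p$ between a vector depending on $a$ and a vector depending on $b$, and Lemma~\ref{lem:bilinear} applies.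

Let $1\le B<p$ be an integer. For $0\le s<p$ let $\mathcal B_s=\{1\le b\le B:p\nmid s+b\}$, and for $k\ge1$ let $N_k(s)$ be the number of $(b_1,\dots,b_{2k})\in\mathcal B_s^{2k}$ such that
\begin{equation}\label{eq:system}
\sum_{j\le k}(s+b_j)^{-i}\equiv\sum_{k<j\le2k}(s+b_j)^{-i}\pmod p\qquad\text{for } i=2 \text{ and } i=3 .
\end{equation}

\begin{lemma}\label{lem:reduction}
Let $p$ be an odd prime, $p\nmid h$, $|J|\le p$. Let $a$ be a random integer with $1\le a\le A$ and $p\nmid a$, let $a_1,a_2,\dots$ be independent copies of $a$, and let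
\[
\mathcal J_l=\mathbb P\big(\bar a_1^2+\dots+\bar a_l^2\equiv\bar a_{l+1}^2+\dots+\bar a_{2l}^2 \bmod{p^2}\big).
\]
Then for every $l\ge1$
\[
|S(h,p;J)|\le2AB+p\Big(p^2\mathcal J_l\cdot B^{-24}\sum_{s=0}^{p-1}N_{12}(s)\Big)^{1/(24l)} .
\]
\end{lemma}

\begin{proof}
Let $\psi(m)=e(h\bar m^2/p^2)$ for $p\nmid m$ and $\psi(m)=0$ for $p\mid m$. By \eqref{eq:shift}, $S(h,p;J)$ differs by at most $2AB$ from $\mathbb E_a\,B^{-1}\sum_{b\le B}\sum_{m\in J}\psi(m+ab)$.

Fix the value of $a$, and for $m\in J$ write $\bar am\equiv s+p\tau\pmod{p^2}$ with $0\le s,\tau<p$. Since $m\equiv as\pmod p$ and $|J|\le p$, each $s$ arises from at most one $m\in J$. If it does arise, put $\iota(a,s)=1$ and let $\tau(a,s)$ be the corresponding $\tau$; otherwise put $\iota(a,s)=\tau(a,s)=0$. We have $m+ab\equiv a(s+b+p\tau)\pmod{p^2}$. If $p\mid s+b$, then $\psi(m+ab)=0$. If not, Lemma~\ref{lem:expand} gives $(s+b+p\tau)^{-2}\equiv(s+b)^{-2}-2p\tau(s+b)^{-3}\pmod{p^2}$, so that $\psi(m+ab)=e(\langle\xi_s,\gamma_{s,b}\rangle)$ on $G=\mathbb Z/p^2\times\mathbb Z/p$,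 where
\[
\xi_s=\big(h\bar a^2,\,-2h\bar a^2\tau(a,s)\big),\qquad\gamma_{s,b}=\big((s+b)^{-2},\,(s+b)^{-3}\big).
\]
Therefore
\[
|S(h,p;J)|\le2AB+\sum_{s=0}^{p-1}|W_s|,\qquad W_s=\mathbb E_a\,\iota(a,s)\,\frac1B\sum_{b\in\mathcal B_s}e(\langle\xi_s,\gamma_{s,b}\rangle).
\]

Fix $s$. For $g\in G$ let $\varpi_s(g)$ be $B^{-12}$ times the number of $(b_1,\dots,b_{12})\in\mathcal B_s^{12}$ with $\sum_{j\le6}\gamma_{s,b_j}-\sum_{j>6}\gamma_{s,b_j}=g$. Then $\sum_g\varpi_s(g)\le1$. H\"older's inequality removes the weight $\iota\in\{0,1\}$: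
\[
|W_s|^{12}\le\mathbb E_a\Big|\frac1B\sum_{b\in\mathcal B_s}e(\langle\xi_s,\gamma_{s,b}\rangle)\Big|^{12}=\sum_{g\in G}\varpi_s(g)\,\mathbb E_a\,e(\langle\xi_s,g\rangle),
\]
and Lemma~\ref{lem:bilinear} gives $|W_s|^{24l}\le p^3\sum_g\varpi_s(g)^2\cdot\mathcal C_l(\xi_s)$. In $\mathcal C_l(\xi_s)$ we keep only the first coordinate; as $p\nmid h$, this gives $\mathcal C_l(\xi_s)\le\mathcal J_l$. The quantity $B^{24}\sum_g\varpi_s(g)^2$ counts pairs of $12$-tuples with the same $g$. Such a pair is a $24$-tuple satisfying a relation in $G$ with twelve plus signs and twelve minus signs; after reordering, and weakening the first congruence from modulus $p^2$ to modulus $p$, this is \eqref{eq:system} with $k=12$. So $|W_s|^{24l}\le p^3\mathcal J_lB^{-24}N_{12}(s)$, and by H\"older's inequality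
\[
\sum_s|W_s|\le p\Big(\frac1p\sum_s|W_s|^{24l}\Big)^{1/(24l)}\le p\Big(p^2\mathcal J_lB^{-24}\sum_sN_{12}(s)\Big)^{1/(24l)}.\qedhere
\]
\end{proof}

By orthogonality $p^2\mathcal J_l=\sum_{\theta \bmod p^2}|\mathbb E\,e(\theta\bar a^2/p^2)|^{2l}\ge1$, so the first factor can never produce a saving. The best one can hope for is $p^2\mathcal J_l=O(1)$, and then all the saving must come from $\sum_sN_{12}(s)$ being smaller than $B^{24}$ by a power of $p$. We prove these two statements, starting with the second.

\subsection{The pair of congruences}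
The case $k=1$ shows where the saving comes from. The congruence $(s+b_1)^{-2}\equiv(s+b_2)^{-2}$ holds if $b_1=b_2$, for any $s$, and for each pair $b_1\ne b_2$ it holds for exactly one $s$, namely $2s\equiv-(b_1+b_2)$; this $s$ is admissible because $2(s+b_1)\equiv b_1-b_2\not\equiv0$. So the first congruence alone has $B(B-1)$ off-diagonal solutions $(s,b_1,b_2)$, which is no saving over $B^2$. The second congruence removes all of them: dividing it by the first gives $b_1\equiv b_2$. What remains is the diagonal, of size at most $pB$. For general $k$ the two congruences eliminate one variable $b_1$ and leave $O(1)$ values of $s$, which gives $B^{2k-1}$; the diagonal contributes $pB^k$, and $k$ has to be large enough for this to be smaller.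

\begin{lemma}\label{lem:count}
If $p>2k$ and $B<p$, then $\displaystyle\sum_{s=0}^{p-1}N_k(s)\le6(2k-1)B^{2k-1}+k!\,pB^k$.
\end{lemma}

\begin{proof}
Let $\varepsilon_j=1$ for $j\le k$ and $\varepsilon_j=-1$ for $j>k$. Fix $b_2,\dots,b_{2k}\in[1,B]$, and let $b$ run over the at most $2k-1$ distinct values among them; these are distinct modulo $p$ since $B<p$. Put
\[
c_b=-\sum_{j\ge2,\ b_j=b}\varepsilon_j,\qquad R_i(X)=\sum_bc_b(X+b)^{-i}\in\mathbb F_p(X).
\]
Then $|c_b|\le2k-1$ and $\sum_bc_b=1$. With $z=(s+b_1)^{-1}$, the system \eqref{eq:system} reads $z^2=R_2(s)$, $z^3=R_3(s)$. In particular $R_2(s)^3=R_3(s)^2$.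

Suppose first that $R_2^3\ne R_3^2$ in $\mathbb F_p(X)$. Then $\prod_b(X+b)^6\cdot(R_2^3-R_3^2)$ is a nonzero polynomial of degree at most $6(2k-1)$ that vanishes at $s$, so there are at most $6(2k-1)$ values of $s$. For each of them $R_2(s)=z^2\ne0$ and $z=R_3(s)/R_2(s)$, which determines $b_1$ modulo $p$, hence $b_1$. Summing over $b_2,\dots,b_{2k}$ gives the first term.

Suppose now that $R_2^3=R_3^2$. The functions $(X+b)^2R_2$ and $(X+b)^3R_3$ both take the value $c_b$ at $X=-b$. Multiplying the identity by $(X+b)^6$ and setting $X=-b$ gives $c_b^2(c_b-1)\equiv0\pmod p$. Since $|c_b|$ and $|c_b-1|$ are at most $2k<p$, we get $c_b\in\{0,1\}$. As $\sum_bc_b=1$, exactly one $c_{b^*}$ equals $1$ and the others vanish. The system becomes $z^2=(s+b^*)^{-2}$, $z^3=(s+b^*)^{-3}$, so $z=(s+b^*)^{-1}$ and $b_1=b^*$. Then $\sum_{j\ge1,\,b_j=b}\varepsilon_j=0$ for every $b$: for $b\ne b^*$ the sum is $-c_b=0$, and for $b=b^*$ it is $1-c_{b^*}=0$. Thus $(b_{k+1},\dots,b_{2k})$ is a permutation of $(b_1,\dots,b_k)$. There are at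 most $k!\,B^k$ such tuples and $p$ values of $s$.
\end{proof}

\subsection{Choice of the multipliers}
It remains to find a random $a<p^{1-\delta}/B$ with $p^2\mathcal J_l=O(1)$. This amounts to a power saving in $\mathbb E\,e(\theta\bar a^2/p^2)$ for all $\theta\not\equiv0\pmod{p^2}$, a sum of the same kind as the one we started with. The gain is that we may now choose the distribution of $a$, and we choose a product of independent primes, so that the sum is multilinear.

From now on $p$ is larger than a suitable absolute constant; for the remaining $p$, Proposition~\ref{prop:prime} holds by the choice of $C$. Put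
\[
U=p^{4/5},\qquad V=p^{1/90},\qquad B=\lfloor p^{1/10}\rfloor,
\]
and let $\mathcal U$, $\mathcal V$ be the sets of primes in $(U,2U]$, $(V,2V]$. By the prime number theorem, and since $V^{20}=p^{2/9}$ with $2/9>0.22$,
\begin{equation}\label{eq:sizes}
\frac U{2\log U}\le|\mathcal U|\le p,\qquad|\mathcal V|^{20}\ge p^{0.22},\qquad40!\,|\mathcal V|^{-40}\le p^{-0.44}.
\end{equation}
Let
\[
a=u\,v_0v_1\cdots v_6,\qquad u\in\mathcal U,\quad v_0,\dots,v_6\in\mathcal V
\]
with all eight primes independent and uniform. Then $p\nmid a$, since all factors are smaller than $p$, and $a\le A=2^8p^{79/90}$, so $AB\le2^8p^{44/45}$.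

The primes in $\mathcal V$ are so small that short congruences between their inverse squares are identities.

\begin{lemma}\label{lem:small}
Let $Q\in\{p,p^2\}$, $v_1,\dots,v_k\in\mathcal V$, $\varepsilon_1,\dots,\varepsilon_k\in\{\pm1\}$, and suppose that $k\le V$ and $k(2V)^{2k-2}<Q$. If $\sum_j\varepsilon_j\bar v_j^2\equiv0\pmod Q$, then $n_v:=\sum_{j:\,v_j=v}\varepsilon_j=0$ for every prime $v$.
\end{lemma}

\begin{proof}
The integer $\sum_j\varepsilon_j\prod_{i\ne j}v_i^2$ is divisible by $Q$ and at most $k(2V)^{2k-2}<Q$ in absolute value, so it is $0$. Hence $\sum_vn_v/v^2=0$ in $\mathbb Q$, the sum being over the distinct primes that occur. Multiply by the product of their squares. For a given $v$, every term other than $n_v\prod_{v'\ne v}v'^2$ is divisible by $v$, so $v\mid n_v$. Since $|n_v|\le k\le V<v$, we get $n_v=0$.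
\end{proof}

The hypotheses hold for $(k,Q)=(40,p)$ and $(80,p^2)$, because $78/90<1$ and $158/90<2$.

\subsection{Equidistribution modulo $p$}
Theorem~\ref{thm:bourgain} needs sets whose sizes multiply to more than $p$, and six copies of $\mathcal V$ are far too small. H\"older's inequality replaces each $\bar v_i^2$ by a signed sum of twenty inverse squares. By Lemma~\ref{lem:small} these sums take about $|\mathcal V|^{20}\ge p^{0.22}$ distinct values with bounded multiplicity, and six sets of that size are enough.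

\begin{lemma}\label{lem:modp}
There is an absolute $c_1>0$ such that $Y_\theta=\mathbb E_{v_1,\dots,v_6\in\mathcal V}\,e(\theta\bar v_1^2\cdots\bar v_6^2/p)$ satisfies $|Y_\theta|\le p^{-c_1}$ for all $\theta$ with $p\nmid\theta$.
\end{lemma}

\begin{proof}
For $\mathbf v=(v^{(1)},\dots,v^{(20)})\in\mathcal V^{20}$ let $\lambda(\mathbf v)\in\mathbb F_p$ be the sum of the inverse squares of the first ten entries (the \emph{plus entries}) minus the sum of the inverse squares of the last ten (the \emph{minus entries}). For any random variable $x$ and integer-valued function $c(x)$,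
\[
|\mathbb E_x\mathbb E_v\,e(c(x)\bar v^2/p)|^{20}\le\mathbb E_x|\mathbb E_v\,e(c(x)\bar v^2/p)|^{20}=\mathbb E_x\mathbb E_{\mathbf v}\,e(c(x)\lambda(\mathbf v)/p).
\]
Let $Y^{(i)}=\mathbb E\,e\big(\theta\lambda(\mathbf v_1)\cdots\lambda(\mathbf v_i)\bar v_{i+1}^2\cdots\bar v_6^2/p\big)$. The inequality, applied to $v=v_{i+1}$ with $x$ the remaining variables, gives $|Y^{(i)}|^{20}\le|Y^{(i+1)}|$. Hence $|Y_\theta|^{20^6}\le|Y^{(6)}|$.

The map $\lambda$ has large fibers: it sends to $0$ every tuple whose minus entries repeat its plus entries. We therefore restrict to the set $\mathcal D\subset\mathcal V^{20}$ of tuples with distinct entries. A uniform tuple lies outside $\mathcal D$ with probability at most $\binom{20}2/|\mathcal V|=190/|\mathcal V|$, so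
\[
|Y^{(6)}|\le\frac{1140}{|\mathcal V|}+|\mathcal V|^{-120}\Big|\sum_{z_1,\dots,z_6\in\mathbb F_p}\sigma(z_1)\cdots\sigma(z_6)\,e(\theta z_1\cdots z_6/p)\Big|,
\]
where $\sigma(z)=\#\{\mathbf v\in\mathcal D:\lambda(\mathbf v)=z\}$.

We claim that $\sigma(z)\le R:=(10!)^2$. Let $\mathbf v,\mathbf v'\in\mathcal D$ with $\lambda(\mathbf v)-\lambda(\mathbf v')=0$, and apply Lemma~\ref{lem:small} with $(k,Q)=(40,p)$. A plus entry $v$ of $\mathbf v$ occurs once in $\mathbf v$ and at most once in $\mathbf v'$; since $n_v=0$, it must be a plus entry of $\mathbf v'$. In the same way every minus entry of $\mathbf v$ is a minus entry of $\mathbf v'$. So $\mathbf v'$ arises from $\mathbf v$ by permuting the plus entries and permuting the minus entries.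

Write $\sigma=\sum_{c=1}^R1_{A_c}$ with $A_c=\{z:\sigma(z)\ge c\}$, so $|A_c|\le|\mathcal V|^{20}$. The sum over $z_1,\dots,z_6$ splits into $R^6$ sums $\sum_{z_i\in A_{c_i}}e(\theta z_1\cdots z_6/p)$. If all six sets have size at least $p^{0.21}$, the product of the sizes is at least $p^{1.26}>p^{1.2}$, and Theorem~\ref{thm:bourgain} with $r=6$, $\delta=1/5$, applied to $\theta A_{c_1},A_{c_2},\dots,A_{c_6}$, bounds the sum by $p^{-\delta'}|\mathcal V|^{120}$ with an absolute $\delta'>0$. Otherwise the sum is at most $p^{0.21}|\mathcal V|^{100}\le p^{-0.01}|\mathcal V|^{120}$ by \eqref{eq:sizes}. With $c=\min(\delta',0.01)$, and since $|\mathcal V|\ge p^{0.011}$, we get $|Y^{(6)}|\le(1140+R^6)p^{-c}\le p^{-c/2}$. Take $c_1=c/(2\cdot20^6)$.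
\end{proof}

Fix an absolute integer $l_0\ge1$ with $2l_0c_1\ge1$. Let $\Pi_1,\dots,\Pi_{2l_0}$ be independent copies of the random residue $\Pi=\bar v_1^2\cdots\bar v_6^2 \bmod p^2$, and let
\[
\Lambda=\Pi_1+\dots+\Pi_{l_0}-\Pi_{l_0+1}-\dots-\Pi_{2l_0}\bmod p^2 .
\]
Since $\mathbb E\,e(\theta\Lambda/p)=|Y_\theta|^{2l_0}$, orthogonality and Lemma~\ref{lem:modp} give, for every $z$,
\begin{equation}\label{eq:Lambda}
\mathbb P(\Lambda\equiv z \bmod p)\le\frac1p\sum_{\theta \bmod p}|Y_\theta|^{2l_0}\le\frac1p\big(1+p\cdot p^{-1}\big)=\frac2p .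
\end{equation}

\subsection{Equidistribution modulo $p^2$}
We apply Lemma~\ref{lem:bilinear} on $\mathbb Z/p^2$ with $\xi=\theta\bar v_0^2$. By Lemma~\ref{lem:small} its collision probability $\mathcal C_{40}$ is at most $p^{-0.44}$, so the other variable must have collision probability below $p^{-1.56}$. The variable $\bar u^2$ alone collides with probability at least $|\mathcal U|^{-1}\ge p^{-1}$, because of the diagonal $u=u'$. This is the purpose of $v_1,\dots,v_6$: after H\"older's inequality the other variable is $\bar u^2\Lambda$, and on the diagonal \eqref{eq:Lambda} supplies an extra factor $2/p$. The collision probability drops to about $|\mathcal U|^{-2}$, which is $p^{-1.6}$ up to logarithms; this dictates the size of $U$.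

\begin{lemma}\label{lem:modp2}
There is an absolute $c_2>0$ such that $X_\theta=\mathbb E\,e(\theta\bar a^2/p^2)$ satisfies $|X_\theta|\le p^{-c_2}$ for all $\theta\not\equiv0\pmod{p^2}$.
\end{lemma}

\begin{proof}
If $\theta=p\theta'$ with $p\nmid\theta'$, then $X_\theta=\mathbb E_{u,v_0}Y_{\theta'\bar u^2\bar v_0^2}$, and $|X_\theta|\le p^{-c_1}$ by Lemma~\ref{lem:modp}. Let $p\nmid\theta$. By H\"older's inequality,
\[
|X_\theta|^{2l_0}\le\mathbb E_{u,v_0}\big|\mathbb E_\Pi\,e(\theta\bar u^2\bar v_0^2\Pi/p^2)\big|^{2l_0}=\mathbb E_{u,v_0}\mathbb E_\Lambda\,e(\theta\bar u^2\bar v_0^2\Lambda/p^2).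
\]
By \eqref{eq:Lambda} the event $p\mid\Lambda$ contributes at most $2/p$. For $\mu\in\mathbb Z/p^2$ let $\varpi(\mu)=\mathbb P(\bar u^2\Lambda\equiv\mu \bmod p^2,\ p\nmid\Lambda)$. The remaining part is $\sum_\mu\varpi(\mu)\,\mathbb E_{v_0}e(\theta\bar v_0^2\mu/p^2)$, so Lemma~\ref{lem:bilinear} with $l=40$ gives
\begin{equation}\label{eq:Xtheta}
|X_\theta|^{2l_0}\le\frac2p+\Big(p^2\sum_\mu\varpi(\mu)^2\cdot\mathcal C_{40}(\theta\bar v_0^2)\Big)^{1/80}.
\end{equation}

\emph{The small prime.} As $p\nmid\theta$, $\mathcal C_{40}(\theta\bar v_0^2)$ is the probability that forty inverse squares of independent elements of $\mathcal V$ have the same sum modulo $p^2$ as forty others. By Lemma~\ref{lem:small} with $(k,Q)=(80,p^2)$, the second forty primes are then a permutation of the first forty. So $\mathcal C_{40}(\theta\bar v_0^2)\le40!\,|\mathcal V|^{-40}\le p^{-0.44}$.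

\emph{The large prime.} For independent copies $(u,\Lambda)$, $(u',\Lambda')$,
\[
\sum_\mu\varpi(\mu)^2=\mathbb P\big(u'^2\Lambda\equiv u^2\Lambda' \bmod p^2,\ p\nmid\Lambda\Lambda'\big).
\]
If $u=u'$, the congruence forces $\Lambda\equiv\Lambda'\pmod p$. By \eqref{eq:Lambda}, applied with $\Lambda'$ fixed, this case has probability at most $|\mathcal U|^{-1}\cdot2/p\le2|\mathcal U|^{-2}$. For the case $u\ne u'$ fix units $\Lambda,\Lambda'$ modulo $p^2$; we show that at most one ordered pair $(u,u')$ with $u\neq u'$ satisfies the congruence. Let $(u,u')$ and $(\tilde u,\tilde u')$ be two such pairs. Then $u'^2\tilde u^2\Lambda\equiv u^2\tilde u^2\Lambda'\equiv u^2\tilde u'^2\Lambda$, so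
\[
p^2\mid(u'\tilde u-u\tilde u')(u'\tilde u+u\tilde u').
\]
The prime $p$ does not divide both factors, since it does not divide their sum $2u'\tilde u$. So $p^2$ divides one factor. Both are at most $8U^2<p^2$ in absolute value and the second is positive, hence $u'\tilde u=u\tilde u'$. These are primes and $u\ne u'$, so $u=\tilde u$ and $u'=\tilde u'$. This case therefore has probability at most $|\mathcal U|^{-2}$, and $\sum_\mu\varpi(\mu)^2\le3|\mathcal U|^{-2}\le12\,p^{-1.6}\log^2p$.

Since $2-1.6-0.44=-0.04$, the bracket in \eqref{eq:Xtheta} is at most $12\,p^{-0.04}\log^2p\le p^{-0.03}$, and $|X_\theta|^{2l_0}\le2/p+p^{-0.03/80}\le p^{-0.02/80}$. Take $c_2=\min\big(c_1,1/(8000\,l_0)\big)$.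
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:prime}]
Fix an absolute integer $l\ge1$ with $lc_2\ge1$. By orthogonality and Lemma~\ref{lem:modp2},
\[
p^2\mathcal J_l=\sum_{\theta \bmod p^2}|X_\theta|^{2l}\le1+p^2\cdot p^{-2}=2 .
\]
Since $B\ge\frac12p^{1/10}$, we have $B^{11}\ge p$, so Lemma~\ref{lem:count} gives $\sum_sN_{12}(s)\le138B^{23}+12!\,pB^{12}\ll B^{23}$. By Lemma~\ref{lem:reduction},
\[
|S(h,p;J)|\ll p^{44/45}+pB^{-1/(24l)}\ll p^{1-\delta_0},\qquad\delta_0=\frac1{240\,l}.\qedhere
\]
\end{proof}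

\section{Proof of Theorem~\ref{thm:short}}\label{sec:assembly}

A squarefree number either has a divisor of intermediate size or is a prime times a small factor.

\begin{proposition}\label{prop:squarefree}
Let $\rho=\delta_0/20$. If $N$ is odd and squarefree, $(h,N)=1$ and $|J|\le N$, then $|S(h,N;J)|\ll N^{1-\rho}$ with an absolute implied constant.
\end{proposition}

\begin{proof}
We may assume $N>1$. Let $\kappa=\delta_0/4<1/16$, so $\rho=\kappa/5$. If $N$ has a divisor in $[N^\kappa,N^{1-\kappa}]$, apply Proposition~\ref{prop:divisor}. Suppose it has none, and let $w$ be the product of the prime factors of $N$ below $N^\kappa$. If $w\ge N^\kappa$, multiply these primes one at a time; the first partial product that reaches $N^\kappa$ is a divisor below $N^{2\kappa}\le N^{1-\kappa}$, a contradiction. So $w<N^\kappa<N$, and $N$ has a prime factor $\ge N^\kappa$. Every such prime exceeds $N^{1-\kappa}>N^{1/2}$, so there is exactly one, and $N=wp$ with $p\nmid wh$. By Lemma~\ref{lem:split} and Proposition~\ref{prop:prime},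
\[
|S(h,N;J)|\ll w^2p^{1-\delta_0}\le N^{1-\delta_0+2\kappa}=N^{1-\delta_0/2}\le N^{1-\rho}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:short}]
Let $\eta=\rho/8$, $d=(h,n)$, $|J|\le n$. Let $n_1$ be the powerful part of $n$ and $n_0=n/n_1$, which is squarefree and prime to $n_1$.

\emph{Case $d\ge n^{\eta/100}$.} This includes $n=1$ and $h=0$. Trivially $|S(h,n;J)|\le n\le d^{1/2}n^{1-\eta/200}$. This is the only place where the factor $(h,n)^{1/2}$ is used.

\emph{Case $d<n^{\eta/100}$, $n_1\ge n^\eta$.} Proposition~\ref{prop:powerful} gives $|S(h,n;J)|\ll n^{1-\eta/500}$.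

\emph{Case $d<n^{\eta/100}$, $n_1<n^\eta$.} Let $N$ be the product of the odd primes $p\mid n_0$ with $p\nmid h$, and $w=n/N$. Then $N$ is odd and squarefree, $(h,N)=1$ and $(w,N)=1$. The number $w/n_1$ is the product of the primes of $n_0$ that equal $2$ or divide $h$, and the product of the latter divides $d$. So $w\le2n_1d\le2n^{1.01\eta}$. By Lemma~\ref{lem:split} and Proposition~\ref{prop:squarefree},
\[
|S(h,n;J)|\ll w^2N^{1-\rho}\ll n^{1-\rho+2.02\eta}\le n^{1-\rho/2},
\]
since $2.02\eta=2.02\rho/8<\rho/2$.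

In all cases $|S(h,n;J)|\le C(h,n)^{1/2}n^{1-\varrho}$ with $\varrho=\eta/500>0$ and $C$ absolute.
\end{proof}

With the deductions of Section~\ref{sec:reduction}, this proves Theorems~\ref{thm:ap} and~\ref{thm:conj}.

\begin{thebibliography}{9}

\bibitem{bourgain}
J.~Bourgain, \emph{Multilinear exponential sums in prime fields under optimal entropy condition on the sources}, GAFA \textbf{18} (2009).

\bibitem{pell}
\emph{On the size of the fundamental solution of Pell equation},
\texttt{https://www.imo.\allowbreak universite-paris-saclay.fr/\allowbreak\textasciitilde fouvry/\allowbreak SizefundaPell.pdf}.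

\bibitem{vaughan}
Vaughan, \emph{The Hardy--Littlewood Method}.

\end{thebibliography}
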